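# Feedback vertex sets of digraphs without short cycles, and binary codes

## 1. Digraphs without short cycles and codes with large distance

**Definition (digraphs, cycles).** Digraphs are finite. Loops are allowed, and so are pairs of opposite arcs. "Cycle" always means directed cycle; a loop is a cycle of length 1, and two opposite arcs form a cycle of length 2. A set of vertices is *acyclic* if the subdigraph it spans contains no cycle.

**Definition ($\tau$ and $g$).** A *feedback vertex set* of $G$ is a set of vertices meeting every cycle; $\tau(G)$ is the minimum size of one. Equivalently, if $G$ has $n$ vertices, $n-\tau(G)$ is the maximum size of an acyclic set. The number $g(G)$ is the minimum length of a cycle of $G$, with $g(G)=n+1$ if $G$ is acyclic.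

**Example A.** Let $K_m$ ($m\ge2$) be the digraph on $m$ vertices with all arcs $u\to v$, $u\ne v$. Any two vertices lie on a cycle of length 2, so acyclic sets have at most one vertex: $g(K_m)=2$ and $\tau(K_m)=m-1$.

**Example B.** Let $Q_7$ have vertex set $\mathbb Z/7$ and arcs $i\to i+1,\ i+2,\ i+4$. Exactly one of $d,-d$ lies in $\{1,2,4\}$ for each $d\neq0$, so $Q_7$ is a tournament, and $g(Q_7)=3$. The set $\{0,1,2\}$ is acyclic ($0\to1\to2$, $0\to2$). No set of four vertices is acyclic: an acyclic tournament on four vertices has a vertex with arcs to the three others, and these three form an acyclic set; but the out-neighbors of $0$ are $1,2,4$ with $1\to2\to4\to1$, and by rotation the out-neighbors of every vertex span a cycle. So $\tau(Q_7)=7-3=4$.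

**Definition (codes).** $A(n,d)$ is the maximum size of a set $X\subseteq\{0,1\}^n$ in which any two distinct elements have Hamming distance at least $d$. An $[n,k,d]$ *code* is a binary linear code of length $n$, dimension $k$ and minimum distance *at least* $d$ (no condition on distance if $k=0$). For a linear code, the minimum distance is the minimum weight of a nonzero word. An $[n,k,d]$ code has $2^k$ words, so $2^k\le A(n,d)$.

**Example C.** $\{000,011,101,110\}$ is a $[3,2,2]$ code. More generally the words of even weight form an $[n,n-1,2]$ code, and $A(n,2)=2^{n-1}$, because deleting the last coordinate is injective on a set with minimum distance 2. Also $A(n,1)=2^n$, $A(n,n)=2$, and $A(n,n+1)=1$.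

We write $H(x)=-x\log_2x-(1-x)\log_2(1-x)$ for the binary entropy.

The following is stated as a conjecture, to be proved or disproved, in "Introduction to Finite Dynamical Systems", https://www.i3s.unice.fr/~richard/M2RIF20192020/conjectures2019-2020.pdf: for every $n$-vertex digraph $G$,
$$2^{\tau(G)}\le A(n,g(G)).$$
In words: if a digraph has no short cycle but is hard to make acyclic, is there a correspondingly large code with correspondingly large distance? The examples show that there can be no slack. For $K_n$ we get $2^{n-1}=A(n,2)$. For $Q_7$ we get $2^4=16$; balls of radius 1 around the words of a code of distance 3 are disjoint, so $A(7,3)\le 2^7/8=16$.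

The conjecture is true, and the code can be taken linear.

**Theorem 1.** Let $1\le g\le n$ and let $G$ be an $n$-vertex digraph all of whose cycles have length at least $g$. Then an $[n,\tau(G),g]$ code exists. Consequently $2^{\tau(G)}\le A(n,g(G))$ for every digraph $G$.

The consequence is immediate: if $G$ has a cycle, apply the first part with $g=g(G)\le n$; if $G$ is acyclic, $2^{\tau(G)}=1=A(n,n+1)$. The main tool is a statement about digraphs alone.

**Theorem 2.** If all cycles of an $n$-vertex digraph $G$ have length at least $g$, then $\tau(G)\le(n/g)^2$.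

## 2. The extremal functions $f$, $\mu$, $N_k$ and the girths $1$, $2$, $n$

Fix $g\ge1$. Call a digraph *admissible* if all its cycles have length at least $g$. Put
$$f(n)=\max\{\tau(G):G\text{ admissible on }n\text{ vertices}\},\qquad \mu(n)=n-f(n),\qquad N_k=\min\{n:f(n)\ge k\},$$
with $f(0)=0$. An admissible $G$ on $n$ vertices with $\tau(G)=f(n)$ is called *extremal*; its largest acyclic set has exactly $\mu(n)$ vertices, and every admissible $n$-vertex digraph has an acyclic set of size $\mu(n)$.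

Adding an isolated vertex gives $f(n)\le f(n+1)$; deleting a vertex lowers $\tau$ by at most 1, so $f(n+1)\le f(n)+1$. Hence $f$ and $\mu$ are nondecreasing. With fewer than $g$ vertices there is no cycle, so $\mu(x)=x$ for $x<g$; the directed cycle of length $g$ shows $N_1=g$. Disjoint cycles show that every $N_k$ is finite.

For example, if $g=2$, then $K_n$ is extremal: $f(n)=n-1$, $\mu(n)=1$ for $n\ge1$, and $N_k=k+1$.

For fixed $g$, Theorem 1 says exactly: *for every $n\ge g$ an $[n,f(n),g]$ code exists* (take a subcode when $\tau(G)<f(n)$). Some cases need no work. For $g=1$, use a subcode of the $[n,n,1]$ code. For $g=2$ a single vertex is acyclic, so $f(n)\le n-1$, and the even-weight code suffices. For $n=g$ every cycle passes through all vertices, so $f(n)\le 1$, and the repetition code suffices.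

## 3. Distance layers, and girth three

Let $v$ lie on a cycle of an admissible $G$ on the vertex set $V$, $|V|=n$. Let $L_i$ be the set of vertices at distance exactly $i$ from $v$ (along arcs, starting at $v$), and
$$B_i=L_0\cup\dots\cup L_i,\qquad b_i=|B_i|.$$
In $Q_7$ with $v=0$: $L_0=\{0\}$, $L_1=\{1,2,4\}$, $L_2=\{3,5,6\}$.

On a cycle through $v$, the predecessor $p$ of $v$ has distance at least $g-1$ from $v$: a shortest path from $v$ to $p$ plus the arc $p\to v$ is a cycle. Along the cycle, starting at $v$, the distance increases by at most 1 per step, and it goes from $0$ to at least $g-1$. Hence for $0\le i\le g-1$ we have $L_i\neq\emptyset$, and *every cycle through $v$ meets $L_i$*.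

There is no arc from $B_{i-1}$ to $V\setminus B_i$. So a cycle of $G-L_i$ that meets $B_{i-1}$ can never leave it: every cycle of $G-L_i$ lies in $B_{i-1}$ or in $V\setminus B_i$. Therefore, for $1\le i\le g-1$,
$$\tau(G)\le|L_i|+f(b_{i-1})+f(n-b_i),\tag{1}$$
and, taking the union of an acyclic set in $B_{i-1}$ and one in $V\setminus B_i$,
$$G\text{ has an acyclic set of size at least }\mu(b_{i-1})+\mu(n-b_i).\tag{2}$$

**Lemma 3.** For $g\ge2$ and $n\ge1$: $\ \mu(n)\ge1+\mu\big(n-1-\lfloor\frac{n-1}{g-1}\rfloor\big)$.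

**Proof.** Let $G$ be extremal. If $G$ is acyclic, then $\mu(n)=n$, and the right side is at most $1+(n-1)$. Otherwise take $v$ on a cycle. The sets $L_1,\dots,L_{g-1}$ are disjoint and avoid $v$, so some $L_i$ has at most $\lfloor\frac{n-1}{g-1}\rfloor$ elements. No cycle of $G-L_i$ contains $v$, so $v$ together with any acyclic set of $G-L_i-v$ is acyclic. That digraph has at least $n-1-\lfloor\frac{n-1}{g-1}\rfloor$ vertices. $\square$

**Girth $g=3$.** Here $n-1-\lfloor\frac{n-1}2\rfloor=\lfloor n/2\rfloor$, so $\mu(n)\ge1+\mu(\lfloor n/2\rfloor)$ and, by iteration down to $\mu(1)=1$, $\mu(n)\ge r:=\lfloor\log_2n\rfloor+1$. Recall the Hamming code $[2^r-1,2^r-1-r,3]$, and *shortening*: the words of an $[n,k,d]$ code vanishing in a coordinate, with that coordinate deleted, contain an $[n-1,k-1,d]$ code. Since $n\le2^r-1$, shortening gives an $[n,n-r,3]$ code, and $f(n)=n-\mu(n)\le n-r$. Theorem 1 holds for $g=3$.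

**Where this stops.** Try the same for $g=5$. We have $\mu(4)=4$, and Lemma 3 gives $\mu(6)\ge1+\mu(4)=5$; as $f(6)\ge f(5)=1$, $\mu(6)=5$ exactly. At $n=9$, Lemma 3 reads $\mu(9)\ge1+\mu(6)=6$, that is, $f(9)\le3$. But there is no $[9,3,5]$ code: a parity bit would make it a $[10,3,6]$ code, whose seven nonzero words have total weight at least $42$, while each coordinate is nonzero in at most four of these words, for a total of at most $40$. So Theorem 1 forces $f(9)\le2$, which Lemma 3 cannot deliver. It uses only one small layer; the next lemma uses several layers at once.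

## 4. Chains of balls of at most half size

**Lemma 4 (chain).** Let $g=2t+1$, $t\ge1$, and $\mu(n)<M\le n$. Then there are integers $1=b_0<b_1<\dots<b_t\le\frac{n+1}2$ with
$$\mu(b_{i-1})+\mu(n-b_i)\le M-1\qquad(1\le i\le t).$$

**Proof.** Let $G$ be extremal. Since $\mu(n)<n$, $f(n)>0$ and $G$ has a cycle; let $v$ lie on one. A vertex $u\ne v$ with $d(v,u)\le t$ and $d(u,v)\le t$ would give a closed walk, hence a cycle, of length at most $2t<g$. So the out-ball and the in-ball of radius $t$ at $v$ share only $v$; their sizes add up to at most $n+1$, and one of them has at most $\frac{n+1}2$ vertices. Reversing all arcs keeps admissibility and $\tau$, so we may assume it is the out-ball $B_t$. The layers $L_1,\dots,L_t$ are nonempty since $t\le g-1$, so $1=b_0<\dots<b_t\le\frac{n+1}2$. By (2) and extremality, $\mu(b_{i-1})+\mu(n-b_i)\le\mu(n)\le M-1$. $\square$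

**The case $g=5$, $n=9$ again.** Suppose $\mu(9)<7$ and take the chain with $M=7$, $t=2$: $b_1<b_2\le5$. First, $\mu(1)+\mu(9-b_1)\le6$ gives $\mu(9-b_1)\le5$. *If we knew $\mu(7)\ge6$*, then $9-b_1\le6$, so $b_1\ge3$ and $\mu(b_1)\ge3$. Then $\mu(9-b_2)\le3$, so $9-b_2\le3$ and $b_2\ge6>5$: a contradiction. So $f(9)\le2$ follows from $f(7)\le1$, that is, from $N_2\ge8$ for $g=5$. We turn to lower bounds for $N_k$.

## 5. One-vertex layers, and how bypassing removes them

**A first bound for $N_2$, and why it is too weak.** Let $n=N_2$, suppose $n<2g$, let $G$ be extremal and $v$ on a cycle. Number the vertices $1,\dots,n$ in order of distance from $v$, unreachable ones last. If vertex number $y$ is in $L_i$, $1\le i\le g-1$, then $b_{i-1}\le y-1$ and $n-b_i\le n-y$, so (1) gives $|L_i|\ge h_y:=2-f(y-1)-f(n-y)$. For $x<n$, $f(x)$ is $0$ or $1$ according to $x<g$ or $x\ge g$. So $h_y=2$ for $n-g<y\le g$, and otherwise $h_y\le1$ and we only know $|L_i|\ge1$. Each of the $g$ layers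 $L_0,\dots,L_{g-1}$ satisfies $\sum_{y\in L_i}1/\max(1,h_y)\ge1$ (for $L_0=\{v\}$: $h_1=2-f(0)-f(n-1)=1$). Summing, $g\le 2(n-g)+\frac{2g-n}2$, that is, $n\ge\frac43g$.

But a $[n,2,g]$ code requires $2n\ge3g$, as each coordinate is nonzero in at most two of the three nonzero words. So $N_2\ge\frac43g$ cannot suffice for Theorem 1 (for $g=5$ it gives $N_2\ge7$; we need $8$). It is also below the value $\sqrt2\,g$ that Theorem 2 requires. The loss comes from layers with one vertex. If $L_i=\{x\}$, then every cycle through $v$ passes through $x$. In that case $v$ looks superfluous: we would like to remove $v$ and let $x$ carry its contribution to cycle lengths. Weights make this possible.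

**Definition (weighted digraph, blow-up).** Let $H$ be a digraph and $\omega:V(H)\to\mathbb Z_{>0}$. The weight of a set of vertices, or of a cycle, is the sum of the weights of its vertices. The *blow-up* of $(H,\omega)$ replaces each $v$ by a path $v^1\to\dots\to v^{\omega(v)}$, and each arc $u\to v$ by $u^{\omega(u)}\to v^1$. Cycles of $H$ and of the blow-up correspond bijectively, and weight becomes length. Also $\tau$ is preserved: a vertex $v^j$ in a feedback vertex set meets only the cycles corresponding to cycles through $v$, and $v^1$ meets all of these.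

**Example D.** Take $K_3$ with all weights $m$. The cycles have weights $2m$ and $3m$; the blow-up has $n=3m$ vertices, all cycles of length at least $g=2m$, and $\tau=2$. So $N_2\le\frac32g$ for even $g$.

**Definition (bypassing).** Let $v$ be a vertex of $H$ without a loop. Bypassing $v$ means: delete $v$ and add all arcs $u\to w$ with $u\to v\to w$ that are not yet present (a loop if $u=w$). Call the result $H'$ and the added arcs *new*.

**Example E.** Bypassing a vertex of $K_3$ leaves two vertices $a,b$, the old arcs $a\to b\to a$, and new loops at $a$ and at $b$; $\tau$ is still 2. Bypassing a vertex of a directed triangle leaves a cycle of length 2.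

Two properties of bypassing will be used.

First, $\tau(H')\ge\tau(H)$: a feedback vertex set $F'$ of $H'$ is one of $H$. Indeed a cycle of $H-F'$ through $v$, with predecessor $u$ and successor $w$ of $v$, becomes on deleting $v$ a cycle of $H'-F'$ (using $u\to w$), which is impossible; and a cycle of $H-F'$ avoiding $v$ is a cycle of $H'-F'$.

Second, let $C'$ be a cycle of $H'$ using $p\ge1$ new arcs $u_1\to w_1,\dots,u_p\to w_p$, in cyclic order. Between them, $C'$ consists of paths of $H$ from $w_i$ to $u_{i+1}$ (indices mod $p$; possibly one vertex). Closing each with $u_{i+1}\to v\to w_i$ gives *$p$ cycles of $H$ through $v$ that are disjoint apart from $v$, whose other vertices are exactly those of $C'$*.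

**Lemma 5.** Let $k\ge2$ and $n=N_k$. Among weighted digraphs with total weight at most $n$, all cycles of weight at least $g$, and $\tau\ge k$, choose $(H,\omega)$ with fewest vertices. Its total weight is $n$, every vertex lies on a cycle, and there are no distinct $v,x$ such that every cycle through $v$ contains $x$.

**Proof.** Such weighted digraphs exist: an extremal digraph on $N_k$ vertices with unit weights. The blow-up of $(H,\omega)$ is admissible with $\tau\ge k$, so it has at least $N_k=n$ vertices: the total weight is $n$. A vertex on no cycle could be deleted without changing the conditions, contradicting minimality.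

Suppose $v,x$ exist. Then $v$ has no loop, as a loop at $v$ is a cycle through $v$ without $x$. Bypass $v$, and put $\omega'(x)=\omega(x)+\omega(v)$ and $\omega'=\omega$ elsewhere. A cycle of $H'$ without new arcs is a cycle of $H$, and its $\omega'$-weight is at least its $\omega$-weight, so at least $g$. A cycle $C'$ with $p\ge1$ new arcs comes from $p$ cycles through $v$. All of them contain $x$, and they are disjoint apart from $v$; so $p=1$, $x\in C'$, and the one cycle of $H$ has vertex set $C'\cup\{v\}$. Hence $\omega'(C')=\omega(C')+\omega(v)\ge g$. The total weight is unchanged, $\tau(H')\ge\tau(H)\ge k$, and $H'$ has fewer vertices: a contradiction. $\square$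

## 6. An integral inequality for $N_k$ and the quadratic bound

We now redo the counting of Section 5 for all $k$, with "at least 2" in place of "at least 1", in terms of $x=(\text{number of vertices})/g$.

**Lemma 6.** Let $k\ge2$ and let $1=\nu_1\le\dots\le\nu_{k-1}$ be reals with $N_j\ge\nu_jg$ for $j<k$. Let $u(z)=\max\{j\le k-1:\nu_j\le z\}$ ($u(z)=0$ for $z<1$), and for $\rho\ge\nu_{k-1}$ let
$$\Phi_k(\rho)=\tfrac12(\rho-\nu_{k-1})+\int_0^\rho\frac{dx}{\max(2,\;k-u(x)-u(\rho-x))}.$$
Then $\Phi_k$ is nondecreasing and $\Phi_k(N_k/g)\ge1$. Hence, for $\nu\ge\nu_{k-1}$, $\Phi_k(\nu)<1$ implies $N_k>\nu g$.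

**Proof.** When $\rho$ grows, the first term grows, the domain of integration grows, and the positive integrand does not decrease because $u$ is nondecreasing. So $\Phi_k$ is nondecreasing. Granting $\Phi_k(N_k/g)\ge1$, the last claim follows: $N_k\le\nu g$ would give $\Phi_k(\nu)\ge\Phi_k(N_k/g)\ge1$. Note $N_k/g\ge N_{k-1}/g\ge\nu_{k-1}$.

**Step 1: layers have two vertices, except at the start.** Let $n=N_k$, $(H,\omega)$ as in Lemma 5, $G$ its blow-up (so $n$ vertices, admissible, $\tau(G)\ge k$), $v\in V(H)$ and $w=\omega(v)$. Since $v$ lies on a cycle, so does $v^1$; take the layers of $G$ from $v^1$. Then $L_i=\{v^{i+1}\}$ for $i<w$. For $w\le i\le g-1$ we have $|L_i|\ge2$: the layer is nonempty, and if $L_i=\{x^j\}$, then $x\ne v$ (the vertices $v^1,\dots,v^w$ have distances $0,\dots,w-1$), and every cycle through $v^1$ contains $x^j$, so every cycle of $H$ through $v$ contains $x$, against Lemma 5.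

**Step 2: the start is short.** In $G-v^1$ the vertices $v^2,\dots,v^w$ lie on no cycle. So deleting $v^1,\dots,v^w$ leaves an admissible digraph on $n-w$ vertices with $\tau\ge k-1$. Hence $w\le n-N_{k-1}$.

**Step 3: count layers.** Number the vertices $y=1,\dots,n$ in order of distance from $v^1$, unreachable ones last. For $y\in L_i$, $1\le i\le g-1$, we have $b_{i-1}\le y-1$ and $n-b_i\le n-y$, so by (1)
$$|L_i|\ge h_y:=k-f(y-1)-f(n-y).$$
With Step 1, $\sum_{y\in L_i}1/\max(2,h_y)\ge1$ for $w\le i\le g-1$. If $w\le g$, then $b_{w-1}=w$, so these $g-w$ layers use only numbers $y>w$, and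
$$g\le w+\sum_{y=w+1}^n\frac1{\max(2,h_y)}.\tag{3}$$
If $w\ge g$, (3) is trivial.

**Step 4: pass to the integral.** For an integer $x\in[0,n-1]$ we have $f(x)\le k-1$, and $f(x)\le u(x/g)$: if $f(x)=j\ge1$, then $x\ge N_j\ge\nu_jg$. For $s\in(y-1,y]$ we have $y-1<s$ and $n-y\le n-s$, so $h_y\ge k-u(s/g)-u((n-s)/g)$. Replace each term of (3) by an integral over $(y-1,y]$, divide by $g$ and substitute $x=s/g$. With $\rho=n/g$ and $\theta=w/g$,
$$1\le\theta+\int_\theta^\rho\frac{dx}{\max(2,\;k-u(x)-u(\rho-x))}.$$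
By Step 2, $\theta\le\rho-N_{k-1}/g\le\rho-\nu_{k-1}$. The integrand is at most $\frac12$, so the right side is nondecreasing in $\theta$, and we may put $\theta=\rho-\nu_{k-1}$. On $(0,\rho-\nu_{k-1})$ we have $u(\rho-x)=k-1$, so the integrand is exactly $\frac12$ there, and the right side becomes
$$(\rho-\nu_{k-1})+\int_0^\rho\frac{dx}{\max(2,\dots)}-\tfrac12(\rho-\nu_{k-1})=\Phi_k(\rho).\qquad\square$$

**Proposition 7.** $N_1=g$, $N_2\ge\frac32g$, $N_3\ge\frac{25}{14}g$, and $N_k>\sqrt k\,g$ for all $k\ge4$.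

**Step 1: $k=2$ and $k=3$.** For $k=2$ the denominator is always 2, so $\Phi_2(\rho)=\frac12(\rho-1)+\frac\rho2=\rho-\frac12$, and $\Phi_2(N_2/g)\ge1$ gives $N_2\ge\frac32g$.

For $k=3$ take $\nu_2=\frac32$. For $\frac32\le\rho<2$ the denominator is 3 exactly when $u(x)=u(\rho-x)=0$, that is, on $(\rho-1,1)$ (up to endpoints), and 2 elsewhere. So
$$\Phi_3(\rho)=\tfrac12(\rho-\tfrac32)+(\rho-1)+\tfrac{2-\rho}3=\tfrac76\rho-\tfrac{13}{12},$$
which is less than 1 for $\rho<\frac{25}{14}<2$. Hence $N_3>\rho g$ for all $\rho\in[\frac32,\frac{25}{14})$, so $N_3\ge\frac{25}{14}g$.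

**Step 2: $4\le k\le13$, one after the other.** Use $\nu_1=1$, $\nu_2=1.5$, $\nu_3=1.75<\frac{25}{14}$, $\nu_j=\sqrt j$ for $4\le j<k$, and show $\Phi_k(\rho)<1$ at $\rho=\sqrt k=:\nu_k$; then $N_k>\sqrt k\,g$ and we may go on to $k+1$. The integrand is symmetric under $x\mapsto\rho-x$, so the integral is $2I_k$ with $I_k=\int_0^{\rho/2}$. Put $s_j=\rho-\nu_{k-j}$ and $s_0=0$. For $x\in(s_{j-1},s_j)$, $\rho-x$ lies between $\nu_{k-j}$ and $\nu_{k-j+1}$, so $u(\rho-x)=k-j$ and the denominator is $\max(2,j-u(x))$. For $x<\rho/2<2$ we have $u=0,1,2,3$ on $(0,1),(1,1.5),(1.5,1.75),(1.75,2)$. So we cut $(0,\rho/2)$ at the $s_j$ and at $1,1.5,1.75$ and add up length/denominator.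

For instance $k=5$: $\rho=2.2361$, $\rho/2=1.1180$, and $s_1,\dots,s_4=.2361,.4861,.7361,1.2361$. The pieces are $(0,s_1)$ and $(s_1,s_2)$ with denominator 2, $(s_2,s_3)$ with 3, $(s_3,1)$ with 4, and $(1,1.1180)$ with $4-1=3$.

The table lists the terms, lengths rounded to four digits. Here $\Phi_k=2I_k+\frac12(\nu_k-\nu_{k-1})$, and $\nu_k-\nu_{k-1}=s_1$ is the first length of the row.

| $k$ | $I_k$ | $\Phi_k(\sqrt k)\le$ |
|---|---|---|
| 4 | .25/2 + .25/2 + .5/3 | .959 |
| 5 | .2361/2 + .25/2 + .25/3 + .2639/4 + .1180/3 | .982 |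
| 6 | .2134/2 + .2361/2 + .25/3 + .25/4 + .0505/5 + .2247/4 | .981 |
| 7 | .1963/2 + .2134/2 + .2361/3 + .25/4 + .1042/5 + .1458/4 + .1771/5 | .976 |
| 8 | .1827/2 + .1963/2 + .2134/3 + .2361/4 + .1716/5 + .0784/4 + .25/5 + .0858/6 | .968 |
| 9 | .1716/2 + .1827/2 + .1963/3 + .2134/4 + .2361/5 + .25/5 + .25/6 | .956 |
| 10 | .1623/2 + .1716/2 + .1827/3 + .1963/4 + .2134/5 + .0738/6 + .1623/5 + .25/6 + .0877/7 + .0811/6 | .946 |
| 11 | .1543/2 + .1623/2 + .1716/3 + .1827/4 + .1963/5 + .1329/6 + .0806/5 + .2361/6 + .1834/7 + .0666/6 + .0917/7 | .935 |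
| 12 | .1475/2 + .1543/2 + .1623/3 + .1716/4 + .1827/5 + .1816/6 + .0146/5 + .2134/6 + .2361/7 + .0359/8 + .2141/7 + .0179/8 | .923 |
| 13 | .1414/2 + .1475/2 + .1543/3 + .1623/4 + .1716/5 + .1827/6 + .0402/7 + .1561/6 + .2134/7 + .1305/8 + .1056/7 + .1444/8 + .0528/7 | .912 |

Each row has at most 13 lengths, each off by at most $.00005$, with denominators at least 2; so rounding changes $\Phi_k$ by less than $.001$, while every value is below $1$ by at least $.018$.

**Step 3: $k\ge14$, by induction.** Take $\nu_j=\sqrt j$ for all $j<k$, which is allowed since $\frac32>\sqrt2$ and $\frac{25}{14}>\sqrt3$, and $\rho=\sqrt k$. We show $\Phi_k(\rho)<1$. Now $u(z)\le z^2$, and $u=0$ on $[0,1)$. So $k-u(x)-u(\rho-x)$ is at least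
$$\rho^2-(\rho-x)^2=x(2\rho-x)\ \ (0<x<1),\qquad \rho^2-x^2-(\rho-x)^2=2x(\rho-x)\ \ (1\le x\le\rho-1).$$
Put $x_0=\rho-\sqrt{\rho^2-1}=\rho-\nu_{k-1}$ and $x_1=\rho-\sqrt{\rho^2-2}=\frac2{\rho+\sqrt{\rho^2-2}}$. Then $x_1<1$, $x_1(2\rho-x_1)=\rho^2-(\rho-x_1)^2=2$, and so $\frac{x_1}{2\rho-x_1}=\frac{x_1^2}2$. Bound the integrand by $\frac12$ on $(0,x_1)$, by $\frac1{x(2\rho-x)}$ on $(x_1,1)$, by $\frac1{2x(\rho-x)}$ on $(1,\rho-1)$, and use symmetry on $(\rho-1,\rho)$:
$$\Phi_k(\rho)\le\frac{x_0}2+2\Big[\frac{x_1}2+\int_{x_1}^1\frac{dx}{x(2\rho-x)}\Big]+\int_1^{\rho-1}\frac{dx}{2x(\rho-x)}.$$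
Since $\frac1{2\rho}\ln\frac x{2\rho-x}$ is an antiderivative of $\frac1{x(2\rho-x)}$, the first integral is $\frac1{2\rho}\big(\ln\frac1{2\rho-1}-\ln\frac{x_1^2}2\big)=\frac1{2\rho}\ln\frac2{x_1^2(2\rho-1)}$. The second is $\frac1{2\rho}\big[\ln\frac x{\rho-x}\big]_1^{\rho-1}=\frac{\ln(\rho-1)}\rho$. Inserting $\frac1{x_1^2}=\frac14(\rho+\sqrt{\rho^2-2})^2$,
$$\Phi_k(\rho)\le T(\rho):=\frac{x_0}2+x_1+\frac{\ln q}\rho,\qquad q=\frac{(\rho-1)(\rho+\sqrt{\rho^2-2})^2}{2(2\rho-1)}.$$
We check that $T$ decreases for $\rho\ge\sqrt{14}$. The terms $x_0=\frac1{\rho+\sqrt{\rho^2-1}}$ and $x_1$ decrease. Further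
$$\rho\frac{q'}q=\rho\Big(\frac1{\rho-1}-\frac2{2\rho-1}+\frac2{\sqrt{\rho^2-2}}\Big)=\frac\rho{(\rho-1)(2\rho-1)}+\frac{2\rho}{\sqrt{\rho^2-2}},$$
which is positive and decreasing, and at most $2.372$ at $\rho=\sqrt{14}$ (it is $.2106+2.1603$ up to rounding). So $\ln q$ increases, and at $\sqrt{14}$ it is at least $2.395$ ($q=10.978\ldots$). Hence $\ln q>\rho q'/q$ for all $\rho\ge\sqrt{14}$, and $\big(\frac{\ln q}\rho\big)'=\frac{\rho q'/q-\ln q}{\rho^2}<0$. Finally
$$T(\sqrt{14})\le.0681+.2776+.6404<1.$$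
So $\Phi_k(\sqrt k)<1$ and $N_k>\sqrt k\,g$. $\square$

**Proof of Theorem 2.** By Proposition 7 and $\frac32>\sqrt2$, $\frac{25}{14}>\sqrt3$, we have $N_k\ge\sqrt k\,g$ for all $k\ge1$. If $\tau(G)=k\ge1$, then $n\ge N_k\ge\sqrt k\,g$, so $k\le(n/g)^2$; the case $k=0$ is trivial. $\square$

Since $f$ and $N_k$ are integers, we record
$$f(n)\le\Big\lfloor\frac{n^2}{g^2}\Big\rfloor,\tag{4}$$
$$N_k\ge\lfloor\sqrt k\,g\rfloor+1\qquad(k\ge4).\tag{5}$$

## 7. A supply of codes, and the growth of $\mu$ against BCH redundancy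

**Operations.** Besides appending zeros, subcodes and shortening $[n,k,d]\to[n-1,k-1,d]$ we use: puncturing (deleting a coordinate), $[n,k,d]\to[n-1,k,d-1]$ for $d\ge2$; juxtaposition, $[n_1,k,d_1],[n_2,k,d_2]\to[n_1+n_2,k,d_1+d_2]$, written $|$, in which a message is encoded by both codes; and, for odd $d$, adding a parity bit, $[n,k,d]\to[n+1,k,d+1]$. For example, two copies of $[3,2,2]$ and $[2,2,1]$ give $[8,2,5]$.

**BCH codes.** If $n\le2^r-1$ and $n>tr$, an $[n,n-tr,2t+1]$ code exists. Take distinct $\alpha_1,\dots,\alpha_n\in\mathbb F_{2^r}^*$ and all binary $c$ with $\sum c_i\alpha_i^j=0$ for $j=1,3,\dots,2t-1$. These are $tr$ linear conditions over $\mathbb F_2$, so the dimension is at least $n-tr$. Squaring $\sum c_i\alpha_i^j=0$ gives $\sum c_i\alpha_i^{2j}=0$, so the equation holds for all $1\le j\le2t$. If $c\ne0$ had weight $w\le2t$, the equations for $j=1,\dots,w$ would be a linear relation among the columns of an invertible matrix (Vandermonde, with nonzero $\alpha_i$).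 So the weight is at least $2t+1$. Consequently:

*If $g=2t+1\le n\le2^r-1$ and $\mu(n)\ge tr$, then an $[n,f(n),g]$ code exists.* $\hfill(6)$

Indeed $f(n)\ge1$ because $n\ge g$, so $n>\mu(n)\ge tr$, and $f(n)=n-\mu(n)\le n-tr$.

So for large $n$ we need $\mu(n)\ge t\lceil\log_2(n+1)\rceil$: each doubling of $n$ must increase $\mu$ by $t$. Lemma 3 does this.

**Lemma 8 (closure).** Let $g=2t+1$, $t\ge2$, $n_1\ge8t$ and $\mu(n_1)\ge t(1+\lceil\log_2n_1\rceil)$. Then $\mu(n)\ge t\lceil\log_2(n+1)\rceil$ for all $n\ge n_1$. In particular, $[n,f(n),g]$ codes exist for all $n\ge n_1$.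

**Proof.** First we show $\mu(2n)\ge\mu(n)+t$ for $n\ge8t$. Apply Lemma 3 (with $g-1=2t$) $t$ times from $x_0=2n$:
$$x_{j+1}=x_j-1-\Big\lfloor\frac{x_j-1}{2t}\Big\rfloor\ge x_j\Big(1-\frac1{2t}\Big)-1.$$
Hence $x_t\ge2n(1-\frac1{2t})^t-t$. The sequence $(1-\frac1s)^s$ is increasing, so $(1-\frac1{2t})^t=\big((1-\frac1{2t})^{2t}\big)^{1/2}\ge(\frac34)^2=\frac9{16}$ for $t\ge2$. So $x_t\ge\frac98n-t\ge n$, and $\mu(2n)\ge t+\mu(x_t)\ge t+\mu(n)$.

Hence $\mu(2^jn_1)\ge t(1+j+\lceil\log_2n_1\rceil)$. If $2^jn_1\le n<2^{j+1}n_1$, then $n+1\le2^{j+1}n_1$, so $\lceil\log_2(n+1)\rceil\le j+1+\lceil\log_2n_1\rceil$ and the claim follows from $\mu(n)\ge\mu(2^jn_1)$. The last sentence is (6) with $r=\lceil\log_2(n+1)\rceil$ (note $n_1\ge8t\ge g$). $\square$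

**Cyclic BCH codes.** Textbook fact: let $\alpha$ be a primitive element of $\mathbb F_{2^m}$ and consider the cyclic code of length $2^m-1$ with zeros $\alpha^j$, $j$ in a union of cyclotomic cosets $\{j,2j,4j,\dots\}$ mod $2^m-1$. Its dimension is the length minus the number of zeros, and if $1,\dots,\delta-1$ are among these $j$, its minimum distance is at least $\delta$.

Length 15: the cosets of $1,3,5$ have sizes $4,4,2$. Zeros $1,3$ (hence $1,\dots,4$) give $[15,7,5]$; zeros $1,3,5$ (hence $1,\dots,6$) give $[15,5,7]$.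

Length 31: all cosets used have size 5. Zeros $1,3$ give $[31,21,5]$. Zeros $1,3,5,7$ give $1,\dots,10$, because the coset of $5$ is $\{5,10,20,9,18\}$; so we get $[31,11,11]$.

Length 63: the cosets of $1,3,5,7,11,13,15$ have size 6, that of $9$, $\{9,18,36\}$, has size 3. Zeros $1,3,5,7,9$ (27 zeros, containing $1,\dots,10$) give $[63,36,11]$; adding $11$ gives $[63,30,13]$; adding $13$ gives $[63,24,15]$; adding $15$ gives $[63,18,21]$, because $17$ and $20$ are in the coset of $5$, $18$ in that of $9$, $19$ in that of $13$ ($\{13,26,52,41,19,38\}$), and $16$ in that of $1$, so $1,\dots,20$ are zeros.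

**Further textbook codes.** Hamming codes $[2^r-1,2^r-1-r,3]$; Golay codes $[23,12,7]$, $[24,12,8]$; the Reed–Muller code $[16,5,8]$; simplex codes $[3,2,2]$, $[7,3,4]$, $[15,4,8]$; the trivial codes $[k,k,1]$ and $[k+1,k,2]$. The columns of a generator matrix of the simplex code $[15,4,8]$ are all nonzero vectors of $\mathbb F_2^4$; delete three columns $a,b,a+b$. A word takes on them values $\alpha,\beta,\alpha+\beta$, of which $0$ or $2$ are nonzero. So all weights stay at least 6: this is a $[12,4,6]$ code, and puncturing gives $[11,4,5]$.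

**Varshamov's bound.** If $\sum_{i=0}^{d-2}\binom{n-1}i<2^r$, an $[n,n-r,d]$ code exists. Choose parity-check columns in $\mathbb F_2^r$ one after the other so that no column is a sum of at most $d-2$ earlier ones (the empty sum included); the hypothesis says that a choice always remains up to the $n$-th column. Then no nonempty set of at most $d-1$ columns has sum zero. Pass to a subcode if the dimension exceeds $n-r$.

**Plan for the remaining sections.** We must give an $[n,f(n),g]$ code for all $n\ge g$. For large $n$ we use Lemma 8, for small values of $f(n)$ juxtaposed codes against (5), and in between special codes or Varshamov's bound against (4). Several times we check an inequality $\frac{n^2}{g^2}\le an+b$ at the two ends of an interval: since $n^2/g^2-an-b$ is convex, it then holds on the whole interval (and the same with $<$).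

## 8. Even girth, and $f(n)\le3$

**Step 1: even $g$ reduces to odd $g$.** Let $g\ge2$ be even and $G$ admissible on $n\ge g$ vertices. There are no loops; bypass one vertex. A cycle without new arcs has length at least $g$. A cycle with $p\ge1$ new arcs comes from $p$ cycles through the bypassed vertex, disjoint apart from it, each with at least $g-1$ other vertices; so its length is at least $p(g-1)\ge g-1$. We get a digraph on $n-1\ge g-1$ vertices with all cycles of length at least $g-1$ and $\tau$ not smaller. By Theorem 1 for the odd number $g-1$ and a subcode, an $[n-1,\tau(G),g-1]$ code exists; a parity bit makes it $[n,\tau(G),g]$.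

The cases $g=1$ and $g=3$ are done (Sections 2 and 3). *From now on $g=2t+1\ge5$ is odd.*

**Step 2: $f(n)\le3$.** If $f(n)=0$, there is nothing to prove. If $f(n)=1$, use the repetition code of length $n\ge g$.

If $f(n)=2$, then $n\ge N_2\ge\frac32g$, so $n\ge\frac{3g+1}2$. Juxtaposing $\frac{g-1}2$ copies of $[3,2,2]$ with $[2,2,1]$ gives $[\frac{3g+1}2,2,g]$; append zeros.

If $f(n)=3$, use $q$ copies of $[7,3,4]$ with $[3,3,1]$ if $g=4q+1$, of length $7q+3$, or with $[6,3,3]$ (shortened Hamming) if $g=4q+3$, of length $7q+6$. For $g=4q+3$: $\frac{25}{14}g=\frac{100q+75}{14}>7q+5$, so $n\ge N_3\ge7q+6$. For $g=4q+1$ with $q\ge2$: $\frac{25}{14}g=\frac{100q+25}{14}>7q+2$, so $n\ge7q+3$. For $g=5$ ($q=1$) we need $N_3\ge10$, that is, $f(9)\le2$; this is proved in Section 9, Step 1, using only $N_2\ge8$ and Lemma 4.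

So *below only $n$ with $f(n)\ge4$ matter*; then $n>2g$ by Proposition 7.

## 9. Girths 5, 7 and 9 by chains

$T_m$ denotes a number with $\mu(T_m)\ge m$ already proved. Then $\mu(x)\le m-1$ implies $x\le T_m-1$. To prove $\mu(n)\ge M$, suppose $\mu(n)<M$ and take the chain of Lemma 4. With $\beta_0=1$, suppose $b_{i-1}\ge\beta_{i-1}$ and $m_{i-1}\le\mu(\beta_{i-1})$ is a known bound ($m_0=1$). Then $\mu(n-b_i)\le M-1-m_{i-1}$, so
$$b_i\ge\beta_i:=n+1-T_{M-m_{i-1}}.\tag{7}$$
If $\beta_t>\frac{n+1}2$, this contradicts $b_t\le\frac{n+1}2$. So $\mu(n)\ge M$, and we may set $T_M=n$. The tables show the $\beta_i$; the index of $T$ in column $i$ is $M-m_{i-1}$.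

**Step 1: $g=5$, $t=2$.** $T_m=m$ for $m\le4$. As $N_2\ge\lceil7.5\rceil=8$, $f(7)\le1$, so $T_5=6$, $T_6=7$. Below, $\mu(\beta)=\beta$ for $\beta=3,4$.

| $(n,M)$ | $\beta_1$ | $\beta_2$ | $\frac{n+1}2$ |
|---|---|---|---|
| (9,7) | $10-T_6=3$ | $10-T_4=6$ | 5 |
| (12,8) | $13-T_7=4$ | $13-T_4=9$ | 6.5 |
| (14,9) | $15-T_8=3$ | $15-T_6=8$ | 7.5 |
| (17,10) | $18-T_9=4$ | $18-T_6=11$ | 9 |

So $f(9)\le2$ (as needed in Section 8) and, using $f(n+1)\le f(n)+1$: $f(10)\le3$; $f(11),f(12)\le4$; $f(13),f(14)\le5$; $f(15)\le6$; $f(16)\le7$. The codes $[11,4,5]$ (for $n=11,12$), $[13,5,5]$ (shortened $[15,7,5]$, for $n=13,14$) and $[15,7,5]$ (for $n=15,16$) suffice for $n\le16$. For $17\le n\le31$: $\mu(n)\ge10=2\cdot5$, and (6) with $r=5$ applies. By Lemma 3, $\mu(23)\ge1+\mu(17)\ge11$ (as $22-\lfloor\frac{22}4\rfloor=17$) and $\mu(31)\ge1+\mu(23)\ge12$ (as $30-7=23$). So $\mu(32)\ge12=2(1+5)$, and Lemma 8 with $n_1=32\ge16$ covers $n\ge32$.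

**Step 2: $g=7$, $t=3$.** $T_m=m$ for $m\le6$. $N_2\ge\lceil10.5\rceil=11$ gives $T_7=8$, $T_8=9$, $T_9=10$; $N_3\ge\lceil12.5\rceil=13$ gives $T_{10}=12$. The bounds $m$ used: $\mu(\beta)=\beta$ for $\beta\le6$, $\mu(7)=6$, $\mu(8)\ge7$, $\mu(10)\ge9$.

| $(n,M)$ | $\beta_1$ | $\beta_2$ | $\beta_3$ | $\frac{n+1}2$ |
|---|---|---|---|---|
| (14,11) | $15-T_{10}=3$ | $15-T_8=6$ | $15-T_5=10$ | 7.5 |
| (16,12) | $17-T_{11}=3$ | $17-T_9=7$ | $17-T_6=11$ | 8.5 |
| (18,13) | $19-T_{12}=3$ | $19-T_{10}=7$ | $19-T_7=11$ | 9.5 |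
| (20,14) | $21-T_{13}=3$ | $21-T_{11}=7$ | $21-T_8=12$ | 10.5 |
| (22,15) | $23-T_{14}=3$ | $23-T_{12}=7$ | $23-T_9=13$ | 11.5 |
| (24,16) | $25-T_{15}=3$ | $25-T_{13}=7$ | $25-T_{10}=13$ | 12.5 |
| (27,17) | $28-T_{16}=4$ | $28-T_{13}=10$ | $28-T_8=19$ | 14 |
| (29,18) | $30-T_{17}=3$ | $30-T_{15}=8$ | $30-T_{11}=16$ | 15 |

So $f(14)\le3$. For $n=15,16$: $f\le4$, use $[14,4,7]$ (punctured $[15,4,8]$). For $n=17,18$: $f\le5$, use $[15,5,7]$. For $n=19,\dots,23$: $f(n)\le6,6,7,7,8$, at most $n-11=8,\dots,12$; use $[n,n-11,7]$ (shortened Golay). For $24\le n\le28$: $f(n)\le f(27)+1\le11$; use $[23,12,7]$. For $29\le n\le63$: $\mu(n)\ge18=3\cdot6$, use (6) with $r=6$. By Lemma 3, $\mu(35)\ge1+\mu(29)\ge19$ (as $34-5=29$), $\mu(42)\ge1+\mu(35)\ge20$ ($41-6=35$), $\mu(51)\ge1+\mu(42)\ge21$ ($50-8=42$). So $\mu(64)\ge21=3\cdot7$, and Lemma 8 applies with $n_1=64\ge24$.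

**Step 3: $g=9$, $t=4$.** $T_m=m$ for $m\le8$. $N_2\ge\lceil13.5\rceil=14$ gives $T_9,\dots,T_{12}=10,\dots,13$; $N_3\ge17$ (as $\frac{225}{14}>16$) gives $T_{13}=15$, $T_{14}=16$; by (5), $N_4\ge19$, $N_5\ge21$, $N_6\ge23$, giving $T_{15}=18$, $T_{16}=20$, $T_{17}=22$. The bounds $m$ used: $\mu(\beta)=\beta$ for $\beta\le8$, $\mu(11)\ge10$, $\mu(12)\ge11$, $\mu(14)\ge12$.

| $(n,M)$ | $\beta_1$ | $\beta_2$ | $\beta_3$ | $\beta_4$ | $\frac{n+1}2$ |
|---|---|---|---|---|---|
| (23,18) | $24-T_{17}=2$ | $24-T_{16}=4$ | $24-T_{14}=8$ | $24-T_{10}=13$ | 12 |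
| (25,19) | $26-T_{18}=3$ | $26-T_{16}=6$ | $26-T_{13}=11$ | $26-T_9=16$ | 13 |
| (27,20) | $28-T_{19}=3$ | $28-T_{17}=6$ | $28-T_{14}=12$ | $28-T_9=18$ | 14 |
| (29,21) | $30-T_{20}=3$ | $30-T_{18}=7$ | $30-T_{14}=14$ | $30-T_9=20$ | 15 |
| (31,22) | $32-T_{21}=3$ | $32-T_{19}=7$ | $32-T_{15}=14$ | $32-T_{10}=21$ | 16 |
| (33,23) | $34-T_{22}=3$ | $34-T_{20}=7$ | $34-T_{16}=14$ | $34-T_{11}=22$ | 17 |
| (35,24) | $36-T_{23}=3$ | $36-T_{21}=7$ | $36-T_{17}=14$ | $36-T_{12}=23$ | 18 |

By $N_4\ge19$, only $n\ge19$ matters. For $n=19,20$: $f\le4$, use $[15,4,8]\,|\,[4,4,1]=[19,4,9]$. For $n=21,22,23$: $f\le5$ (by $N_6\ge23$ and $\mu(23)\ge18$), use $[16,5,8]\,|\,[5,5,1]=[21,5,9]$. Puncturing $[31,11,11]$ twice and shortening gives $[n,n-18,9]$ for $19\le n\le29$; and $f(24),f(25)\le6$, $f(26),f(27)\le7$, $f(28),f(29)\le8$, all at most $n-18$. For $30\le n\le34$: $f(n)\le f(33)+1\le11$, use $[29,11,9]$. For $35\le n\le63$: $\mu(n)\ge24=4\cdot6$, use (6). By Lemma 3, $\mu(40)\ge1+\mu(35)\ge25$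 ($39-4=35$), $\mu(46)\ge1+\mu(40)\ge26$ ($45-5=40$), $\mu(53)\ge1+\mu(46)\ge27$ ($52-6=46$), $\mu(61)\ge1+\mu(53)\ge28$ ($60-7=53$). So $\mu(64)\ge28=4\cdot7$, and Lemma 8 applies with $n_1=64\ge32$.

## 10. Girths 11, 13 and 15 by the quadratic bound

**Step 1: $g=11$, $t=5$, $n\le63$.** By (5), $N_4\ge23$. By (4), $f(23),f(24)\le4$ ($\frac{576}{121}<5$): use $[15,4,8]\,|\,[7,4,3]=[22,4,11]$. For $n=25,\dots,31$, (4) gives $f\le5,5,6,6,6,7,7$, at most $n-20=5,\dots,11$: use shortened $[31,11,11]$. For $32\le n\le38$: $f\le11$ ($\frac{1444}{121}<12$): use $[31,11,11]$. For $39\le n\le63$: $n^2<121(n-26)$, true at both ends ($1521<1573$, $3969<4477$); so $f(n)<n-26$, $f(n)\le n-27$: use shortened $[63,36,11]$.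

**Step 2: $g=11$, $n\ge64$.** We claim $\mu(n)\ge\frac n2+3$ for $7\le n\le64$. For $7\le n\le53$ this follows from (4), as $\frac{n^2}{121}\le\frac n2-3$ at both ends ($\frac{49}{121}\le\frac12$, $\frac{2809}{121}\le23.5$). Let $54\le n\le64$ and suppose the claim fails first at $n$. Put $M=\lceil\frac n2+3\rceil\le n$; then $\mu(n)<M$, and Lemma 4 gives a chain. Suppose $b_i\le2\mu(b_{i-1})$ for some $i$. Since $b_i\le\frac{n+1}2$, we have $26\le n-b_i<n$, so the claim holds for $n-b_i$ and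
$$\mu(b_{i-1})+\mu(n-b_i)\ge\tfrac{b_i}2+\tfrac{n-b_i}2+3=\tfrac n2+3>M-1,$$
a contradiction. So $b_i\ge2\mu(b_{i-1})+1$ for all $i$. This gives $b_1\ge3$, $b_2\ge7$, $b_3\ge15$. As $N_2\ge17$, $\mu(15)\ge14$, so $b_4\ge29$. As $f(29)\le6$, $\mu(29)\ge23$, so $b_5\ge47>\frac{n+1}2$: a contradiction. The claim holds, and $\mu(64)\ge35=5\cdot7$; Lemma 8 applies with $n_1=64\ge40$.

**Step 3: $g=13$, $t=6$.** For $n\le46$, $f(n)\le12$ by (4). If $f(n)=k$, then $n\ge N_k$, and it is enough to have a code of dimension $k$, distance $13$ and length at most the bound (5):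

| $k$ | 4 | 5 | 6 | 7 | 8 | 9 | 10 | 11 | 12 |
|---|---|---|---|---|---|---|---|---|---|
| $N_k\ge$ | 27 | 30 | 32 | 35 | 37 | 40 | 42 | 44 | 46 |
| length | 26 | 29 | 32 | 34 | 37 | 39 | 41 | 43 | 45 |

The codes are $[15,4,8]\,|\,[11,4,5]$; $[16,5,8]\,|\,[13,5,5]$; $[18,6,8]\,|\,[14,6,5]$ and $[19,7,8]\,|\,[15,7,5]$ (from $[24,12,8]$ and $[15,7,5]$ by shortening); $[k+20,k,11]\,|\,[k+1,k,2]=[2k+21,k,13]$ for $8\le k\le11$ (from $[31,11,11]$); and $[45,12,13]$ from $[63,30,13]$.

For $47\le n\le63$: $\frac{n^2}{169}\le n-33$ at both ends ($\frac{2209}{169}\le14$, $\frac{3969}{169}\le30$): use shortened $[63,30,13]$. For $64\le n\le72$: $f\le30$ ($\frac{5184}{169}<31$): use $[63,30,13]$. Then $\mu(72)\ge42=6\cdot7$, so (6) with $r=7$ covers $73\le n\le127$. Next, $f(79)\le36$ ($\frac{6241}{169}<37$), so $\mu(79)\ge43$. By Lemma 3 successively, $\mu(87)\ge44$, $\mu(95)\ge45$, $\mu(104)\ge46$, $\mu(114)\ge47$, $\mu(125)\ge48$ (as $86-7=79$, $94-7=87$, $103-8=95$, $113-9=104$, $124-10=114$).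 So $\mu(128)\ge48=6\cdot8$, and Lemma 8 applies with $n_1=128\ge48$.

**Step 4: $g=15$, $t=7$.** For $n\le54$, $f(n)\le12$ ($\frac{2916}{225}<13$). As before:

| $k$ | 4 | 5 | 6 | 7 | 8 | 9 | 10 | 11 | 12 |
|---|---|---|---|---|---|---|---|---|---|
| $N_k\ge$ | 31 | 34 | 37 | 40 | 43 | 46 | 48 | 50 | 52 |
| length | 29 | 31 | 35 | 37 | 39 | 41 | 43 | 45 | 47 |

The codes are $[15,4,8]\,|\,[14,4,7]$, $[16,5,8]\,|\,[15,5,7]$, and $[k+12,k,8]\,|\,[k+11,k,7]$ for $6\le k\le12$ (shortened Golay). For $55\le n\le63$: $\frac{n^2}{225}\le n-39$ at both ends ($\frac{3025}{225}\le16$, $\frac{3969}{225}\le24$): use shortened $[63,24,15]$. For $64\le n\le74$: $f\le24$ ($\frac{5476}{225}<25$): use $[63,24,15]$. Then $\mu(74)\ge50\ge49=7\cdot7$, so (6) with $r=7$ covers $75\le n\le111$. Finally $f(112)\le55$ ($\frac{12544}{225}<56$), so $\mu(112)\ge57\ge56=7\cdot8=7(1+\lceil\log_2112\rceil)$, and Lemma 8 applies with $n_1=112\ge56$.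

## 11. Girth at least 17

Here $g\ge17$ is odd, so $t\ge8$. By Section 8 we may assume $f(n)\ge4$. We treat $4\le f(n)\le12$ in Step 1; if $f(n)\ge13$, then $n\ge N_{13}>\sqrt{13}\,g$, and Steps 2–5 treat all such $n$, first up to $\frac{g^2-1}2$ and then beyond.

**Step 1: $4\le f(n)=k\le12$, by juxtaposition.** Write $g=8q+r$, $r\in\{1,3,5,7\}$, $q\ge2$. Juxtapose $q$ copies of an $[a_k,k,8]$ code with an $[\ell_k(r),k,r]$ code, where $a_4=15$, $a_5=16$, $a_k=k+12$ for $6\le k\le12$ (from $[24,12,8]$), and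

* $\ell_k(1)=k$;
* $\ell_4(3)=7$, $\ell_k(3)=k+4$ for $5\le k\le11$, $\ell_{12}(3)=17$ (shortened Hamming codes of lengths $7,15,31$);
* $\ell_4(5)=11$, $\ell_k(5)=k+8$ for $5\le k\le7$ (from $[15,7,5]$), $\ell_k(5)=k+10$ for $8\le k\le12$ (from $[31,21,5]$);
* $\ell_4(7)=14$, $\ell_5(7)=15$, $\ell_k(7)=k+11$ for $6\le k\le12$ (from $[23,12,7]$).

By (5) it suffices that $qa_k+\ell_k(r)\le\lfloor\sqrt k\,g\rfloor+1$. If this holds for $g$, it holds for $g+8$: the left side grows by the integer $a_k$, and $a_k\le8\sqrt k$ (for $k=4,\dots,12$: $15,16,18,19,20,21,22,23,24$ against $16$, $17.8$, $19.5$, $21.1$, $22.6$, $24$, $25.2$, $26.5$, $27.7$, the latter rounded down). For $q=2$ and $k=4,\dots,12$: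

| $g$ | $\lfloor\sqrt k\,g\rfloor+1$ | $2a_k+\ell_k(r)$ |
|---|---|---|
| 17 | 35, 39, 42, 45, 49, 52, 54, 57, 59 | 34, 37, 42, 45, 48, 51, 54, 57, (60) |
| 19 | 39, 43, 47, 51, 54, 58, 61, 64, 66 | 37, 41, 46, 49, 52, 55, 58, 61, 65 |
| 21 | 43, 47, 52, 56, 60, 64, 67, 70, 73 | 41, 45, 50, 53, 58, 61, 64, 67, 70 |
| 23 | 47, 52, 57, 61, 66, 70, 73, 77, 80 | 44, 47, 53, 56, 59, 62, 65, 68, 71 |

The only failure is $(g,k)=(17,12)$. There $n\ge59$, and the $[57,12,21]$ code (shortened $[63,18,21]$) suffices. For $r=1$, $k=12$ the induction starts at $g=25$: $3\cdot24+12=84\le87=\lfloor25\sqrt{12}\rfloor+1$.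

**Step 2: $\sqrt{13}\,g<n\le\frac{g^2-1}2$, reduction to one inequality.** For $g=17$ we have $n\ge62$. First, $f(62)\le13$ ($\frac{3844}{289}<14$): use $[58,13,21]$ (shortened $[63,18,21]$). For $63\le n\le74$, $f\le18$ ($\frac{5476}{289}<19$): use $[63,18,21]$. So let $n\ge75$ if $g=17$.

Put $\gamma=g-2\ge15$ and $x=\frac\gamma{n-1}$; since $n-1>\sqrt{13}\,g-1>2\gamma$, $x<\frac12$. As $x<1-x$, the product $x^i(1-x)^{n-1-i}$ decreases in $i$, so
$$1\ge\sum_{i\le\gamma}\binom{n-1}ix^i(1-x)^{n-1-i}\ge x^\gamma(1-x)^{n-1-\gamma}\sum_{i\le\gamma}\binom{n-1}i=2^{-(n-1)H(x)}\sum_{i\le\gamma}\binom{n-1}i .$$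
So $\sum_{i\le g-2}\binom{n-1}i\le2^{(n-1)H(x)}<2^r$ with $r=\lfloor(n-1)H(x)\rfloor+1$, and Varshamov's bound gives an $[n,K',g]$ code with the integer $K'=n-r\ge(n-1)(1-H(x))$. If $(n-1)(1-H(x))>\frac{n^2}{g^2}-1$, then $K'>\lfloor\frac{n^2}{g^2}\rfloor-1$, so $K'\ge\lfloor\frac{n^2}{g^2}\rfloor\ge f(n)$ by (4), as desired. With $n-1=\frac\gamma x$, $n=\frac{\gamma+x}x$, multiplication by $x^2$ turns the condition into
$$D(x):=\gamma x(1-H(x))+x^2-\Big(\frac{\gamma+x}{\gamma+2}\Big)^2>0.\tag{8}$$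

**Step 3: $D$ is concave on $(0,.28]$.** Since $H'(x)=\log_2\frac{1-x}x$ and $H''(x)=-\frac1{x(1-x)\ln2}$,
$$\big(x(1-H(x))\big)''=-2H'(x)-xH''(x)=-2\log_2\frac{1-x}x+\frac1{(1-x)\ln2}.$$
Both terms increase with $x$; at $x=.28$ their sum is at most $-2.72+2.01<-.7$. So $D''<-.7\gamma+2\le-.7\cdot15+2<0$. Hence it suffices to check $D>0$ at the ends of an interval in $(0,.28]$ containing all relevant $x$.

**Step 4: the two ends.** *Right end.* For $g=17$: $n\ge75$, so $x\le\frac{15}{74}<\frac3{14}$; take $\frac3{14}$, where $H=.7496$ (rounded) and $D\ge.804+.045-.802>0$. For $g=19$: $n\ge69$, so $x\le\frac{17}{68}=\frac14$, where $H=.8113$ (rounded) and $D\ge.802+.062-.825>0$. For $g\ge21$: $n-1>\sqrt{13}\,g-1>\sqrt{13}(g-2)$, so $x<\frac1{\sqrt{13}}<.28$. At $x=\frac1{\sqrt{13}}$ we have $x(1-H(x))\ge.0410$ and $x^2=\frac1{13}\ge.076$. So for $\gamma=19$: $D\ge.779+.076-.843>0$; for $\gamma=21$: $D\ge.861+.076-.856>0$; for $\gamma\ge23$: $D\ge.943+.076-1>0$, as $\frac{\gamma+x}{\gamma+2}<1$.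

*Left end.* The largest $n$ is $\frac{g^2-1}2$, where
$$x=\frac{2\gamma}{(\gamma+2)^2-3}=\frac2{\gamma+4+1/\gamma}.$$
Then $\gamma x>\frac{2\gamma^2}{(\gamma+2)^2}$, $2\gamma x<4$, and $(\gamma+2)^2x^2\ge x^2$. Hence
$$(\gamma+2)^2D(x)\ge2\gamma^2(1-H(x))+x^2-(\gamma^2+4+x^2)=\gamma^2(1-2H(x))-4.$$
Since $\gamma\ge15$ and $x$ decreases in $\gamma$, $x\le\frac{30}{286}$ and $H(x)\le.485$ ($H$ increases on $(0,\frac12)$). So the right side is at least $225\cdot.03-4>0$.

This proves (8) for all relevant $x$, and settles $n\le\frac{g^2-1}2$.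

**Step 5: $n\ge n_1:=\frac{g^2-1}2=2t(t+1)$.** We verify the hypotheses of Lemma 8. As $t\ge3$, $n_1\ge8t$. By (4),
$$\mu(n_1)\ge n_1-\frac{n_1^2}{g^2}=\frac{2g^2-2}4-\frac{g^2-2+g^{-2}}4=\frac{g^2-g^{-2}}4>\frac{g^2-1}4=t(t+1).$$
The last number is an integer, so $\mu(n_1)\ge\frac{g^2-1}4+1=\frac{g^2+3}4$. Lemma 8 needs
$$\frac{g^2+3}4\ge\frac{g-1}2\,(1+\lceil\log_2n_1\rceil).$$
For $g=17$: $n_1=144$, and $73\ge8\cdot9$. For $g\ge19$: $n_1<\frac{g^2}2$ gives $\lceil\log_2n_1\rceil<\log_2n_1+1<2\log_2g$, and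
$$\frac{g^2+3}{2(g-1)}>\frac{g+1}2\ge1+2\log_2g;$$
the last inequality holds at $g=19$ ($10\ge9.5$, as $1+2\log_219<9.5$), and the difference increases since $\frac12>\frac2{g\ln2}$ for $g\ge19$. So Lemma 8 gives the required codes for all $n\ge n_1$.

All pairs $(g,n)$ with $1\le g\le n$ are now covered: even $g$ by Section 8, $g=1,3$ by Sections 2 and 3, $g=5,\dots,15$ by Sections 8–10, and $g\ge17$ by Section 8 and the steps above. This proves Theorem 1, and with it the inequality $2^{\tau(G)}\le A(n,g(G))$ for every digraph $G$. $\blacksquare$
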